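# Meromorphic functions tested by functionals, and the space $\mathbb C^{\mathbb N}$

## 1. Three functions with values in $\mathbb C^{\mathbb N}$

Let $\omega=\mathbb C^{\mathbb N}$ with the product topology, and put
$$F_1(z)=\Big(\frac1{z-1/n}\Big)_{n\ge1},\qquad z\in\mathbb C,$$
where the $n$-th coordinate is read as $0$ at $z=1/n$.

We look at $F_1$ through continuous linear functionals. A continuous functional $v$ on $\omega$ depends on finitely many coordinates only. Indeed $|v|\le 1$ on some neighborhood $\{\lambda:|\lambda_1|,\dots,|\lambda_N|<\varepsilon\}$. This neighborhood contains the linear subspace $\{\lambda_1=\dots=\lambda_N=0\}$; on it $v$ is linear and bounded, so $v=0$ there. Hence $v\circ F_1$ agrees, off a finite set, with a finite sum $\sum_{n\le N}v_n/(z-1/n)$, which is a rational function. Every functional sees a meromorphic function on $\mathbb C$.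

But $F_1$ is not meromorphic in any reasonable sense. Suppose $h$ is holomorphic with values in $\omega$ off a set $D_h$ without accumulation points in $\mathbb C$, and suppose $h=F_1$ off another such set. Near $1/n$ the $n$-th coordinate of $h$ agrees with $1/(z-1/n)$ off isolated points, so it is unbounded there, and $1/n\in D_h$. This holds for all $n$, so $D_h$ accumulates at $0$, a contradiction.

Two further failures in $\omega$ are of a different kind.

* $F_2(z)=(z^{-n})_{n\ge1}$ for $z\ne0$, $F_2(0)=0$. Each functional sees a polynomial in $1/z$ off the point $0$. Suppose $h=F_2$ off a set without accumulation points and $z^mh(z)$ extends holomorphically to a neighborhood of $0$. Coordinate $m+1$ of $z^mh(z)$ is $1/z$ near $0$ off isolated points, hence unbounded: a contradiction. The order of the pole is infinite.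
* $F_3(1/n)=e_n$ (the $n$-th unit vector) and $F_3(z)=0$ for all other $z$. Each functional sees the zero function off a finite set. If a meromorphic $h$ agrees with $F_3$ off a set $D$ without accumulation points, then every coordinate of $h$ is zero off isolated points, so $h=0$ off its exceptional set $D_h$. Then $F_3=0$ off $D\cup D_h$, which forces all points $1/n$ into $D\cup D_h$, a contradiction.

Compare with $\ell^2$. Put $f(z)=(2^{-n}/(z-1/n))_n$ for $z\notin\{0\}\cup\{1/n\}$ and $f=0$ at the remaining points. The single functional $u(x)=\sum2^{-n}x_n$ gives $u(f(z))=\sum_n4^{-n}/(z-1/n)$, which converges locally uniformly off $\{0\}\cup\{1/n\}$ and has a pole at every $1/n$. No meromorphic function on $\mathbb C$ agrees with it off a set without accumulation points, since its singularities would accumulate at $0$. In $\ell^2$ one functional can catch all the poles at once; in $\omega$ no functional can. In $\mathbb C^N$ there is no difficulty: one works coordinate by coordinate and takes a finite union of exceptional sets.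

So we ask: if a function looks meromorphic through every functional, and perhaps extends meromorphically to a larger domain through every functional, is $\omega$ the only thing that can prevent the function itself from being meromorphic there?

## 2. The extension property and the theorem

Throughout, $E$ is a complex Hausdorff locally convex space with topological dual $E'$. A *domain* is a non-empty open connected subset of $\mathbb C$. A set $D\subseteq\Omega$ is **discrete in $\Omega$** if it has no accumulation point in $\Omega$; thus $\{1/n\}$ is discrete in $\mathbb C\setminus\{0\}$ but not in $\mathbb C$. Finite unions of discrete sets are discrete. A set discrete in $\Omega$ meets each compact subset of $\Omega$ in a finite set, and its complement in a domain is connected. A function with values in $E$ is holomorphic if its difference quotients converge in $E$ at each point of its open domain of definition.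

**Definition (meromorphic function).** An $E$-valued meromorphic function on $\Omega$ is a function $g$ for which there is a set $D$ discrete in $\Omega$ such that $g:\Omega\setminus D\to E$ is holomorphic and for every $p\in D$ there is $m\in\mathbb N$ such that $(z-p)^mg(z)$ extends holomorphically to a neighborhood of $p$. The space of these functions is $M(\Omega,E)$, and $M(\Omega)=M(\Omega,\mathbb C)$.

**Definition (extension).** Let $\Omega_1\subseteq\Omega_2$ be domains and $f:\Omega_1\to E$ any function. We say that $u\circ f$ *admits a meromorphic extension to $\Omega_2$* if there are $g_u\in M(\Omega_2)$ and $D_u$ discrete in $\Omega_2$ with $g_u(z)=u(f(z))$ for $z\in\Omega_1\setminus D_u$. We say that $f$ *can be extended to $\Omega_2$ as a meromorphic function with values in $E$* if there are $h\in M(\Omega_2,E)$ and $D$ discrete in $\Omega_2$ with $h=f$ on $\Omega_1\setminus D$. The space $E$ has the **meromorphic extension property** if, for all domains $\Omega_1\subseteq\Omega_2$, every $f:\Omega_1\to E$ such that $u\circ f$ admits a meromorphic extension to $\Omega_2$ for each $u\in E'$ can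 be so extended.

Nothing is assumed about $f$ itself, not even continuity, and the sets $D_u$ may vary with $u$. For $\Omega_1=\Omega_2=\Omega$ the hypothesis says that $f$ is **weakly meromorphic**: for every $u\in E'$, $u\circ f$ coincides with an element of $M(\Omega)$ off a set discrete in $\Omega$. In this case we call $f$ itself meromorphic if it coincides with an element of $M(\Omega,E)$ off a set discrete in $\Omega$.

**Definition (local completeness).** For a bounded absolutely convex set $B\subseteq E$ let $E_B$ be its linear span with the Minkowski functional $\|x\|_B=\inf\{r>0:x\in rB\}$. It is a norm because $B$ is bounded and $E$ is Hausdorff, and $E_B\hookrightarrow E$ is continuous: if a continuous seminorm $q$ satisfies $q\le C$ on $B$, then $q(x)\le C\|x\|_B$. If $E_B$ is a Banach space, $B$ is a *Banach disc*. The space $E$ is **locally complete** if every closed, bounded, absolutely convex $B\subseteq E$ is a Banach disc.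

In $\ell^2$ the closed unit ball $B$ gives $E_B=\ell^2$. In $\omega$ the set $B=\{|\lambda_j|\le\mu_j\ \forall j\}$ with $\mu_j>0$ gives a weighted $\ell^\infty$ space, again a Banach space. In the space of finite sequences with the $\ell^2$ norm, the closed unit ball gives back the incomplete space itself, so that space is not locally complete. Every sequentially complete $E$ is locally complete: a Cauchy sequence $(x_n)$ of $E_B$ is Cauchy in $E$, hence has a limit $x$ in $E$; for given $\varepsilon>0$ we have $x_n-x_m\in\varepsilon B$ for all large $n,m$, and letting $m\to\infty$ with $B$ closed gives $x_n-x\in\varepsilon B$.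

A space with a continuous norm contains no subspace isomorphic to $\omega$, since every neighborhood of $0$ in $\omega$ contains a nonzero linear subspace, on which a continuous norm would be bounded. So Banach spaces contain no $\omega$, while $\omega\times\ell^2$ does.

**Definition (determining boundedness).** A set $H\subseteq E'$ *determines boundedness* if every $A\subseteq E$ with $u(A)$ bounded for each $u\in H$ is bounded.

By Mackey's theorem $H=E'$ has this property, and a first reading may take $H=E'$ throughout. If $E=X'$ is the dual of a Banach space $X$, then $H=X$ works by the uniform boundedness principle. The coordinate functionals on $\ell^2$ do not work: each is bounded on the unbounded set $\{ne_n\}$. A determining set $H$ separates points: if $u(x)=0$ for all $u\in H$, then $\mathbb Cx$ is bounded, so $x=0$.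

For $g\in M(\Omega)$, $a\in\Omega$, $k\in\mathbb Z$, let $c_k(g,a)$ be the $k$-th Laurent coefficient of $g$ at $a$. For fixed $a$ it vanishes for $k$ very negative, and $a$ is a pole of $g$ exactly when $c_k(g,a)\ne0$ for some $k<0$.

The problem, from the paper "Extension of vector-valued holomorphic and meromorphic functions" (https://www.projecteuclid.org/download/pdf_1/euclid.bbms/1113318125), is to prove or disprove that every locally complete space without a copy of $\omega$ has the meromorphic extension property. The property is known to fail for $\omega$. It is known to hold for locally complete spaces whose strong dual is a Baire space, for complete barrelled Schwartz spaces not containing $\omega$, and for distinguished Fréchet spaces whose bidual has a continuous norm. The answer to the problem is that the statement is true.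

**Theorem 1.** Let $E$ be locally complete, let $H\subseteq E'$ determine boundedness, let $\Omega_1\subseteq\Omega_2$ be domains and $f:\Omega_1\to E$. Suppose that for every $u\in H$ there are $g_u\in M(\Omega_2)$ and $D_u$ discrete in $\Omega_2$ with $u\circ f=g_u$ on $\Omega_1\setminus D_u$.

* (A) For all $a\in\Omega_2$ and $k\in\mathbb Z$ there is a unique $x_{k,a}\in E$ with $u(x_{k,a})=c_k(g_u,a)$ for all $u\in H$.
* (B) If $E$ contains no subspace isomorphic to $\omega$, there are $h\in M(\Omega_2,E)$ and $D$ discrete in $\Omega_2$ with $h=f$ on $\Omega_1\setminus D$.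

Part (B) with $H=E'$ is the affirmative answer. Part (A) does not mention $\omega$ and is where most of the work lies. Fix one $g_u$ and one $D_u$ for each $u\in H$, and enlarge $D_u$ so that it contains the exceptional set of $g_u$. Then for $z\in\Omega_2\setminus D_u$ the function $g_u$ is holomorphic at $z$ and $g_u(z)=c_0(g_u,z)$.

## 3. Two lemmas: fast convergence, and copies of $\omega$

The first lemma is the only way in which local completeness will produce vectors. It turns convergence seen by each functional separately, at a fixed geometric rate with constants depending on the functional, into convergence in $E$.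

**Lemma 1.** Let $E$ be locally complete and $(x_n)\subseteq E$ with $\sup_n2^n|u(x_{n+1}-x_n)|<\infty$ for each $u\in H$. Then $(x_n)$ converges in $E$.

*Proof.* The set $\{2^n(x_{n+1}-x_n)\}$ is bounded, because every $u\in H$ is bounded on it. Its closed absolutely convex hull $B$ is bounded, hence a Banach disc. In $E_B$ we have $\|x_{n+1}-x_n\|_B\le2^{-n}$, so $\sum(x_{n+1}-x_n)$ converges in the Banach space $E_B$, and therefore in $E$. $\square$

We use Lemma 1 in two forms; the sequence may start at any index.

* (a) If for each $u\in H$ there is $L_u\in\mathbb C$ with $2^n|u(x_n)-L_u|\to0$, then $x_n$ converges in $E$ to some $x$ with $u(x)=L_u$ for all $u\in H$. Indeed $2^n|u(x_{n+1}-x_n)|\le2^n|u(x_{n+1})-L_u|+2^n|u(x_n)-L_u|$ is bounded.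
* (b) If each $u\in H$ annihilates $v_i$ for all large $i$, then $\sum_iv_i$ converges in $E$, and $u(\sum_iv_i)=\sum_iu(v_i)$, a finite sum.

The second lemma is the only way in which the absence of $\omega$ is used. The unit vectors $e_n$ of $\omega$ are nonzero, and each functional kills all but finitely many of them. The lemma says that such a sequence always generates a copy of $\omega$.

**Lemma 2.** Let $E$ be locally complete and let $(y_n)_{n\ge1}$ be nonzero vectors such that for each $u\in H$ we have $u(y_n)=0$ for all $n\ge n_u$. Then $E$ contains a subspace isomorphic to $\omega$.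

*Proof.* **Choosing a triangular system.** Let $n_1=1$ and choose $u_1\in H$ with $u_1(y_{n_1})\ne0$; this is possible since $H$ separates points. Given $n_1<\dots<n_j$ and $u_1,\dots,u_j$, choose $n_{j+1}>n_j$ such that $u_1,\dots,u_j$ all vanish on $y_n$ for $n\ge n_{j+1}$, and then $u_{j+1}\in H$ with $u_{j+1}(y_{n_{j+1}})\ne0$. With $w_j=y_{n_j}$ we have $u_i(w_i)\ne0$, and $u_i(w_j)=0$ for $j>i$.

**Defining the embedding.** For $\lambda\in\omega$, each $u\in H$ annihilates $\lambda_jw_j$ for large $j$, so by (b) $T\lambda=\sum_j\lambda_jw_j$ converges. This defines a linear map $T:\omega\to E$.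

**Continuity of $T$.** First, $T$ maps bounded sets to bounded sets. A bounded set of $\omega$ lies in some $\{\lambda:|\lambda_j|\le\mu_j\ \forall j\}$. For such $\lambda$ write $T\lambda=\sum_{j\ge1}2^{-j}(2^j\lambda_jw_j)$. The partial sums lie in the absolutely convex hull of $\{2^j\mu_jw_j\}_j$, so $T\lambda$ lies in the closed hull. The set $\{2^j\mu_jw_j\}_j$ is bounded, because each $u\in H$ takes only finitely many nonzero values on it; hence so is its closed absolutely convex hull. Now let $\lambda^{(k)}\to0$ in $\omega$. As $\omega$ is metrizable, there are $r_k\to\infty$ with $r_k\lambda^{(k)}\to0$. Then $\{T(r_k\lambda^{(k)})\}$ is bounded, so $T\lambda^{(k)}=r_k^{-1}T(r_k\lambda^{(k)})\to0$. A sequentially continuous linear map on a metrizable space is continuous.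

**Continuity of the inverse.** The map $S:E\to\omega$, $Sx=(u_i(x))_i$, is continuous. The $i$-th coordinate of $ST\lambda$ is $\sum_{j\le i}u_i(w_j)\lambda_j$, so $ST$ is a lower triangular matrix with nonzero diagonal. It is invertible by forward substitution. Its inverse is lower triangular, so each coordinate of the inverse depends on finitely many coordinates, and the inverse is continuous on $\omega$. Thus $(ST)^{-1}S$ is a continuous left inverse of $T$, and $T$ is an isomorphism onto its image. $\square$

## 4. Laurent coefficients in $\Omega_1$ from roots of unity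

Let $a\in\Omega_1$. The natural candidate for $x_{k,a}$ is the Cauchy integral $\frac1{2\pi i}\oint_{|z-a|=r}f(z)(z-a)^{-k-1}\,dz$. The trouble is the choice of $r$. For a single $u$, any small $r$ works, but "small" depends on $u$. There need not be an $r$ that works for all $u$, as the following example shows.

Take $E=\mathbb C^{\mathbb C}$, the product of copies of $\mathbb C$ indexed by the points of the plane. It is complete, hence locally complete, and by the argument of Section 1 its continuous functionals depend on finitely many coordinates. Let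
$$F(z)=\Big(\frac1{z-q}\Big)_{q\in\mathbb C},\qquad\text{with coordinate }q\text{ read as }0\text{ at }z=q.$$
Every $u\circ F$ is rational off a finite set, so Theorem 1(A) must cover $F$; but *every* point of the plane is a pole for some functional. On a circle $|z-a|=r$ each coordinate $q$ lying on the circle fails to be integrable, since $\int|dz|/|z-q|=\infty$ along the circle.

One cannot integrate, but one can sample: use $n$ points on the circle of radius $1/n$. A fixed $u$ has only finitely many exceptional points near $a$, so for large $n$ the samples avoid all of them. For $F$ and $k=-1$, coordinate $q$ of the Riemann sum $\frac1n\sum_{\zeta^n=1}\frac\zeta n F(a+\frac\zeta n)$ is exactly $1$ if $q=a$. If $b=q-a\ne0$ and $n|b|>1$, it is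
$$\frac1n\sum_{\zeta^n=1}\frac{\zeta/n}{\zeta/n-b}=-\frac1n\sum_{\zeta^n=1}\sum_{s\ge1}\Big(\frac{\zeta}{nb}\Big)^s=-\sum_{r\ge1}(nb)^{-rn}=-\frac1{(nb)^n-1},$$
because $\frac1n\sum_{\zeta^n=1}\zeta^s$ is $1$ if $n\mid s$ and $0$ otherwise. This tends to $0$ faster than any geometric sequence, which is what Lemma 1 needs. The general case is the same computation.

**Proposition 1.** Under the hypotheses of Theorem 1, for $a\in\Omega_1$ and $k\in\mathbb Z$ there is $x_{k,a}\in E$ with $u(x_{k,a})=c_k(g_u,a)$ for all $u\in H$.

*Proof.* For $n$ so large that $\overline D(a,1/n)\subset\Omega_1$ put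
$$x_n=\frac1n\sum_{\zeta^n=1}\Big(\frac\zeta n\Big)^{-k}f\Big(a+\frac\zeta n\Big)\in E.$$
These vectors do not depend on $u$. Fix $u\in H$. There is $\rho>0$ with $D(a,2\rho)\subseteq\Omega_1$ and $(D(a,2\rho)\setminus\{a\})\cap D_u=\emptyset$. Write $g_u(z)=\sum_{l\ge-m}c_l(z-a)^l$ for $0<|z-a|<2\rho$, where $c_l=c_l(g_u,a)$ and $m\ge 0$. The series converges absolutely for $|z-a|=\rho$, so $|c_l|\le C\rho^{-l}$ for some $C$. Let $1/n<\rho$. The sample points lie in $D(a,2\rho)\setminus\{a\}$, hence off $D_u$, so $u(f(a+\zeta/n))=g_u(a+\zeta/n)$ and
$$u(x_n)=\sum_{l\ge-m}c_l\,n^{-(l-k)}\,\frac1n\sum_{\zeta^n=1}\zeta^{l-k}=\sum_{l\equiv k\ (\mathrm{mod}\ n)}c_l\,n^{-(l-k)},$$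
with $c_l=0$ for $l<-m$. If also $n>m+k$, the terms $l=k+sn$ with $s\le-1$ have $l\le k-n<-m$ and vanish. Thus
$$u(x_n)=c_k+\sum_{s\ge1}c_{k+sn}n^{-sn},\qquad |u(x_n)-c_k|\le C\rho^{-k}\sum_{s\ge1}(n\rho)^{-sn}\le2C\rho^{-k}(n\rho)^{-n}$$
as soon as $(n\rho)^n\ge2$. Hence $2^n|u(x_n)-c_k|\to0$, and form (a) of Lemma 1 applies. $\square$

## 5. Which polynomials detect a residue

Outside $\Omega_1$ there are no values of $f$ to sample. All that is available is the family of vectors $x_{k,z_0}$ at a point $z_0$ already treated, and we want the coefficients at another point $a$. Multiplying $g_u$ by $(z-a)^{-k-1}$ turns $c_k(g_u,a)$ into a residue. So, with $z_0=0$, the task is this: let $\varphi_u$ be meromorphic near $0$ and on a disc containing $a\ne0$, and let $y_l\in E$ satisfy $u(y_l)=c_l(\varphi_u,0)$. Find a vector representing $\operatorname{Res}_a\varphi_u$.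

Power series expansion at $0$ is of no use: it stops at the nearest pole of $\varphi_u$, which depends on $u$, and in the example $\mathbb C^{\mathbb C}$ no disc around $0$ is free of poles for all $u$. Nor can we yet appeal to the absence of $\omega$ to restrict the poles, because Lemma 2 needs vectors of $E$, and these are what we are trying to construct.

What we can form are finite combinations $x=\sum_{i\ge0}\gamma_ia^iy_{i-1}$ with coefficients that do not depend on $u$. Put $G(w)=\sum_i\gamma_iw^i$ and test on simple $\varphi=\varphi_u$.

* $\varphi(z)=c/(z-p)$, $p\ne0$. Here $c_{-1}=0$ and $c_{i-1}=-c\,p^{-i}$ for $i\ge1$, so $u(x)=-c\,(G(a/p)-G(0))$. The residue at $a$ is $c$ if $p=a$ and $0$ otherwise.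
* $\varphi(z)=c/z$. Then $u(x)=c\,G(0)$, and the residue at $a$ is $0$.
* $\varphi(z)=(z-p)^{-2}$, $p\ne0$. Here $c_{i-1}=i\,p^{-i-1}$, so $u(x)=\frac1p\cdot\frac ap\,G'(a/p)$. All residues are $0$.

So we want polynomials $G_n$ such that $G_n(1)\to1$ and $G_n(w)\to0$ for every $w\ne1$, with all derivatives tending to $0$ everywhere. Moreover, Lemma 1 requires a fast rate. Then $u(x_n)\to-\operatorname{Res}_a\varphi_u$.

The maximum principle limits how this can happen. If $|G_n|\le\delta$ on a full circle $|w-1|=t$, then $|G_n(1)|\le\delta$. So near $1$ we may ask for $G_n\approx1$ on a small disc and $G_n\approx0$ on a large annulus around it, but the annulus must be cut by a slit. On every circle $|w-1|=t$ in the annulus, somewhere in the slit, $|G_n|\ge|G_n(1)|\approx1$. The first thing to try is a fixed slit, say shrinking sectors around the ray $\{w>1\}$. That ray corresponds to poles $p=a/w$ on the open segment from $0$ to $a$. For functionals with poles on that segment Runge's theorem gives no control of $G_n(a/p)$, and in the example $\mathbb C^{\mathbb C}$ every point of every possible slit corresponds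 to a pole for some $u$. A fixed slit stops exactly there.

The way out is to let the slit move with $n$. Since $G_n$ only has to be good at a given point for all *large* $n$, we use for the $n$-th slit the sector of directions $\frac1{n+1}<\theta<\frac1n$ seen from $1$. These sectors are pairwise disjoint: a given direction in $(0,2\pi)$ lies in at most one of them, and the direction $\theta=0$ lies in none. So every fixed $w\neq1$ is eventually outside the slit.

## 6. Transporting a residue past moving slits

**Lemma 3.** Let $E$ be locally complete, $R>0$, $z_0\in\mathbb C$, and let $(\varphi_u)_{u\in H}$ be meromorphic functions on $D(z_0,R)$. Suppose that for each integer $l\ge-1$ there is $y_l\in E$ with $u(y_l)=c_l(\varphi_u,z_0)$ for all $u\in H$. Then for each $a$ with $0<|a-z_0|<R$ there is $y\in E$ with $u(y)=\operatorname{Res}_a\varphi_u$ for all $u\in H$.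

*Proof.* By translation let $z_0=0$. Removable singularities of the $\varphi_u$ are removed.

**Step 1: the polynomials.** This step constructs the detectors $G_n$, independently of $u$. For $n\ge2$ let
$$A_n=\{1+te^{i\theta}:\tfrac2n\le t\le n,\ \tfrac1n\le\theta\le2\pi+\tfrac1{n+1}\},\qquad L_n=\overline D(1,\tfrac1n)\cup A_n.$$
The set $L_n$ is a disjoint union of two compact sets. Its complement is
$$\{|w-1|>n\}\cup\{\tfrac1n<|w-1|<\tfrac2n\}\cup\{1+te^{i\theta}:t>\tfrac1n,\ \tfrac1{n+1}<\theta<\tfrac1n\}.$$
Each of the three sets is connected, and the third meets the other two; so the complement of $L_n$ is connected. The function equal to $1$ near $\overline D(1,\frac1n)$ and $0$ near $A_n$ is holomorphic near $L_n$. By Runge's theorem there is a polynomial $G_n(w)=\sum_i\gamma_{n,i}w^i$ with, for $\delta_n=n^{-n}$,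
$$|G_n-1|\le\delta_n\ \text{ on }\overline D(1,\tfrac1n),\qquad|G_n|\le\delta_n\ \text{ on }A_n.$$

**Step 2: the vectors, and a residue formula.** Put $x_n=\sum_i\gamma_{n,i}a^i\,y_{i-1}\in E$. We express $u(x_n)$ through the poles of $\varphi_u$. Fix $u\in H$. Choose $s\in(0,|a|)$ such that $\varphi_u$ has no pole in $0<|z|\le s$. Then $c_{i-1}(\varphi_u,0)=\frac1{2\pi i}\oint_{|z|=s}\varphi_u(z)z^{-i}\,dz$, so
$$u(x_n)=\frac1{2\pi i}\oint_{|z|=s}\varphi_u(z)\,G_n(a/z)\,dz.$$
Choose $R_u\in(|a|,R)$ such that $\varphi_u$ has no pole on $|z|=R_u$. Let $P_u$ be the finite set consisting of $a$ and the poles of $\varphi_u$ in $0<|z|<R_u$; all its points satisfy $s<|p|<R_u$. By the residue theorem in the annulus $s\le|z|\le R_u$,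
$$u(x_n)=\frac1{2\pi i}\oint_{|z|=R_u}\varphi_u(z)G_n(a/z)\,dz-\sum_{p\in P_u}\operatorname{Res}_p\big(\varphi_u(z)G_n(a/z)\big).\tag{1}$$
It remains to estimate the terms on the right as $n\to\infty$ with $u$ fixed; constants may depend on $u$.

**Step 3: the outer integral is small.** If $|z|=R_u$, then $w=a/z$ has $|w|=|a|/R_u<1$. So $\operatorname{Re}(w-1)<0$, and $0<1-|a|/R_u\le|w-1|\le2$. The direction of $w-1$ lies in $(\frac\pi2,\frac{3\pi}2)$, outside the slit, and $2/n\le1-|a|/R_u$ for $n$ large. Hence $w\in A_n$ for all large $n$, and the integral is $O(\delta_n)$.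

**Step 4: a point $a/p$ with $p\ne a$ is eventually well inside $A_n$.** Let $p\in P_u$, $p\ne a$, and write $w_p=a/p=1+t_0e^{i\theta_0}$ with $t_0>0$, $\theta_0\in(0,2\pi]$. We claim that $\overline D(w_p,n^{-2})\subset A_n$ for $n$ large. On this disc $2/n\le|w-1|\le n$ for large $n$, so it suffices that it avoid the sector $\Sigma_n=\{1+te^{i\theta}:t>0,\ \frac1{n+1}<\theta<\frac1n\}$.

* If $\theta_0\in(0,2\pi)$, choose $\theta_1\in(0,\theta_0)$ with $\theta_1<\pi$. The closed set $\{1+te^{i\theta}:t\ge0,\ 0\le\theta\le\theta_1\}$ does not contain $w_p$, so it has positive distance from $w_p$, and it contains $\Sigma_n$ once $1/n\le\theta_1$. For $n$ large $n^{-2}$ is less than this distance.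
* If $\theta_0=2\pi$, then $w_p=1+t_0$. The distance from $w_p$ to a point of $\Sigma_n$ in direction $\theta$ is at least the distance to the line through $1$ in that direction, which is $t_0\sin\theta\ge t_0\sin\frac1{n+1}\ge\frac{t_0}{2(n+1)}$, and this exceeds $n^{-2}$ for $n$ large.

**Step 5: poles $p\ne a$ contribute little.** For $|z-p|\le|p|/2$ we have
$$\Big|\frac az-\frac ap\Big|=\frac{|a||z-p|}{|z||p|}\le\frac{2|a||z-p|}{|p|^2}.$$
So with $\kappa=\min(|p|/2,\,|p|^2/(2|a|))$ and $\sigma_n=\kappa n^{-2}$, the condition $|z-p|\le\sigma_n$ implies $|a/z-w_p|\le n^{-2}$. By Step 4, $|G_n(a/z)|\le\delta_n$ there for $n$ large. If $m$ is the order of the pole of $\varphi_u$ at $p$, then $|\varphi_u(z)|\le C|z-p|^{-m}$ for $z\ne p$ near $p$. For $n$ large the circle $|z-p|=\sigma_n$ encloses no pole other than $p$, and integrating over it gives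
$$\big|\operatorname{Res}_p\big(\varphi_u(z)G_n(a/z)\big)\big|\le\sigma_n\cdot C\sigma_n^{-m}\delta_n=O(n^{2m}\delta_n).$$

**Step 6: the point $a$ contributes its residue.** Let $m\ge0$ be the pole order of $\varphi_u$ at $a$ and $\kappa=|a|/2$. If $|z-a|\le\kappa/n$, then $|z|\ge|a|/2$ and $|a/z-1|=|z-a|/|z|\le2|z-a|/|a|\le1/n$, so $|G_n(a/z)-1|\le\delta_n$. Integrating over $|z-a|=\kappa/n$ for $n$ large,
$$\big|\operatorname{Res}_a\big(\varphi_u(z)G_n(a/z)\big)-\operatorname{Res}_a\varphi_u\big|=\big|\operatorname{Res}_a\big(\varphi_u(z)(G_n(a/z)-1)\big)\big|\le C\Big(\frac\kappa n\Big)^{1-m}\delta_n=O(n^m\delta_n).$$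

**Step 7: passing to the limit.** Putting Steps 3, 5 and 6 into (1),
$$u(x_n)=-\operatorname{Res}_a\varphi_u+O(n^{C_u}n^{-n})$$
with some constant $C_u$. Since $2^nn^{C_u}n^{-n}\to0$, form (a) of Lemma 1 gives $x_n\to x\in E$ with $u(x)=-\operatorname{Res}_a\varphi_u$ for all $u\in H$. Take $y=-x$. $\square$

## 7. All Laurent coefficients are vectors: proof of Theorem 1(A)

Uniqueness of $x_{k,a}$ holds because $H$ separates points. For existence, let $W$ be the set of all $a\in\Omega_2$ for which $x_{k,a}$ exists for every $k\in\mathbb Z$. By Proposition 1, $W\supseteq\Omega_1\ne\emptyset$.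

**Step 1: if $z_0\in W$ and $D(z_0,R)\subseteq\Omega_2$, then $D(z_0,R)\subseteq W$.** This step converts coefficients at $a$ into residues and checks the hypothesis of Lemma 3. Let $0<|a-z_0|<R$, $k\in\mathbb Z$, and
$$\varphi_u(z)=(z-a)^{-k-1}g_u(z),\qquad\text{so that }\operatorname{Res}_a\varphi_u=c_k(g_u,a).$$
Write $(z-a)^{-k-1}=\sum_{i\ge0}t_i(z-z_0)^i$ near $z_0$; the $t_i$ do not depend on $u$. Multiplying Laurent series,
$$c_l(\varphi_u,z_0)=\sum_{i\ge0}t_i\,c_{l-i}(g_u,z_0),$$
a finite sum for each $u$, since $c_j(g_u,z_0)=0$ for $j$ very negative. How many terms are nonzero depends on $u$, so we need a convergent series in $E$. Each $u\in H$ annihilates $t_ix_{l-i,z_0}$ for large $i$, so form (b) of Lemma 1 shows that $y_l=\sum_{i\ge0}t_ix_{l-i,z_0}$ converges in $E$ and $u(y_l)=c_l(\varphi_u,z_0)$ for all $u\in H$. Lemma 3 now gives $y\in E$ with $u(y)=\operatorname{Res}_a\varphi_u=c_k(g_u,a)$ for all $u\in H$. As $k$ was arbitrary, $a\in W$.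

**Step 2: $W=\Omega_2$.** By Step 1, $W$ is open. It is also closed in $\Omega_2$: let $z_1\in\Omega_2$ be a limit of points of $W$, choose $\rho>0$ with $D(z_1,2\rho)\subseteq\Omega_2$ and $z_0\in W\cap D(z_1,\rho)$. Then $z_1\in D(z_0,\rho)\subseteq D(z_1,2\rho)\subseteq\Omega_2$, so $z_1\in W$ by Step 1. As $\Omega_2$ is connected and $W\neq\emptyset$, $W=\Omega_2$. $\square$

For the function $F$ of Section 4, one has $x_{-1,a}=e_a$, the unit vector of $\mathbb C^{\mathbb C}$ at coordinate $a$, for every $a\in\mathbb C$. All the Laurent coefficients exist as vectors, and yet there is no meromorphic function, because there are poles everywhere. Part (B) excludes this.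

## 8. Without $\omega$ the poles are discrete: proof of Theorem 1(B)

Assume now that $E$ contains no subspace isomorphic to $\omega$. Three things have to be excluded, namely the failures of $F_2$, $F_1$ and $F_3$ in Section 1, and each time Lemma 2 does it.

**Step 1: pole orders are finite.** We claim that for $a\in\Omega_2$ only finitely many $x_{k,a}$ with $k<0$ are nonzero. Otherwise there are distinct integers $k_n\to-\infty$ with $x_{k_n,a}\ne0$. Each $u\in H$ satisfies $u(x_{k_n,a})=c_{k_n}(g_u,a)=0$ for large $n$, and Lemma 2 yields a copy of $\omega$, a contradiction. Let $m_a\ge0$ be minimal with $x_{k,a}=0$ for all $k<-m_a$.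

**Step 2: the singular set is discrete.** Let $P=\{a\in\Omega_2:x_{k,a}\ne0\text{ for some }k<0\}$. If $P$ were not discrete in $\Omega_2$, there would be distinct $a_n\in P$ converging to a point of $\Omega_2$, and $k_n<0$ with $x_{k_n,a_n}\ne0$. Each $g_u$ has only finitely many poles in the compact set $\{a_n\}\cup\{\lim a_n\}\subset\Omega_2$, so $u(x_{k_n,a_n})=c_{k_n}(g_u,a_n)=0$ for large $n$. This contradicts Lemma 2.

**Step 3: the extension.** Let $h(z)=x_{0,z}$ for $z\in\Omega_2\setminus P$. We show $h\in M(\Omega_2,E)$. If $b\notin P$, then $c_k(g_u,b)=u(x_{k,b})=0$ for all $k<0$, so $g_u$ has no pole at $b$, and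
$$u(h(b))=c_0(g_u,b)=g_u(b)\qquad(u\in H),\tag{2}$$
with removable singularities of $g_u$ removed.

Fix $a\in\Omega_2$ and let $R_a\in(0,\infty]$ be the distance from $a$ to $(\mathbb C\setminus\Omega_2)\cup(P\setminus\{a\})$; it is positive by Step 2. For every $u\in H$, $g_u$ is holomorphic on $D(a,R_a)\setminus\{a\}$ with Laurent series $\sum_{k\ge-m_a}u(x_{k,a})(z-a)^k$. The radius $R_a$ no longer depends on $u$. Let $0<R<R_a$. The Laurent series converges for $|z-a|=R$, so each $u\in H$ is bounded on $\{R^kx_{k,a}:k\ge-m_a\}$, and this set is bounded. Let $B$ be its closed absolutely convex hull, a Banach disc. Then $\|x_{k,a}\|_B\le R^{-k}$, so the power series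
$$\sum_{k\ge-m_a}x_{k,a}(z-a)^{k+m_a}$$
converges absolutely in $E_B$ for $|z-a|<R$. It is holomorphic with values in $E_B$, hence in $E$.

Let $0<|z-a|<R$. Every $u\in H$ takes at the vector $\sum_{k\ge-m_a}x_{k,a}(z-a)^k$ the value $g_u(z)$, which is $u(h(z))$ by (2), since $z\notin P$. As $H$ separates points,
$$h(z)=\sum_{k\ge-m_a}x_{k,a}(z-a)^k\qquad(0<|z-a|<R).\tag{3}$$
If $a\notin P$, then $m_a=0$, and (3) holds at $z=a$ as well, because $h(a)=x_{0,a}$. So $h$ is holomorphic on $\Omega_2\setminus P$. For $a\in P$, (3) shows that $(z-a)^{m_a}h(z)$ extends holomorphically to a neighborhood of $a$. Thus $h\in M(\Omega_2,E)$.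

**Step 4: $h$ extends $f$.** Let $Q=\{z\in\Omega_1\setminus P:f(z)\ne h(z)\}$. If $Q$ were not discrete in $\Omega_2$, there would be distinct $z_n\in Q$ converging to a point of $\Omega_2$. Put $y_n=f(z_n)-h(z_n)\ne0$. For $u\in H$, the discrete set $D_u$ meets the compact set $\{z_n\}\cup\{\lim z_n\}$ in a finite set, so $z_n\notin D_u$ for all large $n$. Then $u(f(z_n))=g_u(z_n)$ by hypothesis and $u(h(z_n))=g_u(z_n)$ by (2), so $u(y_n)=0$. This contradicts Lemma 2.

The set $D=P\cup Q$ is discrete in $\Omega_2$, and $h=f$ on $\Omega_1\setminus D$. This proves Theorem 1, and with $H=E'$ every locally complete space without a copy of $\omega$ has the meromorphic extension property. $\blacksquare$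

## 9. Data on a set with one accumulation point

The proof used that $f$ is given on an open set only in Proposition 1, to find one point of $W$. The symmetric samples on small circles can be replaced by arbitrary points converging to $a$.

**Theorem 2.** Let $E$ be locally complete, not containing $\omega$; let $H\subseteq E'$ determine boundedness, $\Omega$ a domain, $M\subseteq\Omega$ a set with an accumulation point $a\in\Omega$, and $f:M\to E$. Suppose for each $u\in H$ there are $g_u\in M(\Omega)$ and $D_u$ discrete in $\Omega$ with $u\circ f=g_u$ on $M\setminus D_u$. Then there are $h\in M(\Omega,E)$ and $D$ discrete in $\Omega$ with $h=f$ on $M\setminus D$. Without the assumption on $\omega$, conclusion (A) of Theorem 1 holds on $\Omega$.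

*Proof.* Enlarge $D_u$ to contain the exceptional set of $g_u$. Define $W\subseteq\Omega$ as in Section 7. If $a\in W$, then Section 7 (with $\Omega_2=\Omega$) gives $W=\Omega$, and Section 8 applies word for word with $M$ in place of $\Omega_1$ in Step 4. So we must show $a\in W$.

**Step 1: samples and weights.** We multiply $f$ by a high power of $z-a$ to clear poles of unknown order, and read off a coefficient by interpolation. Take distinct $z_i\in M\setminus\{a\}$ ($i\ge1$) with $z_i\to a$; put $t_i=z_i-a$, and arrange $|t_i|\le1$. Fix $k\in\mathbb Z$. For $n\ge\max(|k|,1)$ let $\tau_n=\max_{n<i\le3n+1}|t_i|$, so $0<\tau_n\le1$ and $\tau_n\to0$. The $2n+1$ nodes $t_i$, $n<i\le3n+1$, are distinct and $0\le n+k\le2n$. So by Lagrange interpolation there are scalars $\lambda_{n,i}$ such that $\sum_i\lambda_{n,i}q(t_i)$ is the coefficient of $t^{n+k}$ in $q$ for every polynomial $q$ of degree $\le2n$. Put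
$$x_n=\sum_{n<i\le3n+1}\lambda_{n,i}\,t_i^{\,n}f(z_i)\in E.$$

**Step 2: the weights on higher powers.** We bound $e_{n,j}=\sum_i\lambda_{n,i}t_i^j$ for $j>2n$. This is the coefficient of $t^{n+k}$ in the polynomial of degree $\le2n$ that interpolates $t^j$ at the nodes, which we rename $s_0,\dots,s_{2n}$. By Newton's formula this polynomial is
$$\sum_{m=0}^{2n}[s_0,\dots,s_m]\prod_{i<m}(t-s_i),$$
where $[s_0,\dots,s_m]$ is the divided difference of $t^j$. It equals $h_{j-m}(s_0,\dots,s_m)$, where $h_d$ is the complete homogeneous symmetric polynomial, the sum of all monomials of degree $d$. We check this by induction on $m$, for all sets of nodes. For $m=0$ both sides are $s_0^j$. The recursion for divided differences is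
$$[s_0,\dots,s_m]=\frac{[s_0,\dots,s_{m-1}]-[s_1,\dots,s_m]}{s_0-s_m},$$
so what is needed is $h_d(s_0,\dots,s_{m-1})-h_d(s_1,\dots,s_m)=(s_0-s_m)h_{d-1}(s_0,\dots,s_m)$ for $d=j-m+1$. Since $\sum_dh_d(s_0,\dots,s_m)x^d=\prod_{i=0}^m(1-xs_i)^{-1}$, this is the coefficient of $x^d$ in
$$\prod_{i=0}^{m-1}\frac1{1-xs_i}-\prod_{i=1}^m\frac1{1-xs_i}=\frac{(1-xs_m)-(1-xs_0)}{\prod_{i=0}^m(1-xs_i)}=\frac{x(s_0-s_m)}{\prod_{i=0}^m(1-xs_i)}.$$

Now $h_{j-m}(s_0,\dots,s_m)$ has $\binom jm$ monomials, each of modulus at most $\tau_n^{\,j-m}$. The coefficient of $t^{n+k}$ in $\prod_{i<m}(t-s_i)$ vanishes for $m<n+k$, and otherwise it is, up to sign, a sum of $\binom m{n+k}$ products of $m-n-k$ nodes. Hence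
$$|e_{n,j}|\le\sum_{m=0}^{2n}\binom jm\tau_n^{\,j-m}\binom m{n+k}\tau_n^{\,m-n-k}\le\tau_n^{\,j-n-k}\sum_{m}\binom jm2^m\le3^j\tau_n^{\,j-n-k}.\tag{4}$$

**Step 3: convergence.** Fix $u\in H$. Let $\rho\in(0,1]$ be such that $D(a,2\rho)\subseteq\Omega$ and $D(a,2\rho)\setminus\{a\}$ misses $D_u$. There $g_u=\sum_{l\ge-m}c_l(z-a)^l$ off $a$, with $m\ge0$ and $|c_l|\le C\rho^{-l}$ as in Proposition 1. Let $n\ge m$, $n\ge2|k|$ and $3\tau_n/\rho\le\frac12$. Then all nodes satisfy $0<|t_i|\le\tau_n<\rho$, so $z_i\notin D_u$ and $u(f(z_i))=\sum_{l\ge-m}c_lt_i^l$, absolutely convergent. Therefore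
$$u(x_n)=\sum_{l\ge-m}c_l\sum_i\lambda_{n,i}t_i^{\,n+l}.$$
For $-m\le l\le n$ we have $0\le n+l\le2n$, and the inner sum is $1$ if $l=k$ and $0$ otherwise. So these terms contribute exactly $c_k$, where $c_k=0$ if $k<-m$. For $l>n$ the inner sum is $e_{n,n+l}$, and (4) gives
$$|u(x_n)-c_k|\le\sum_{l>n}C\rho^{-l}3^{n+l}\tau_n^{\,l-k}=C\,3^n\tau_n^{-k}\sum_{l>n}\Big(\frac{3\tau_n}\rho\Big)^l\le2C\,3^n\tau_n^{-k}\Big(\frac{3\tau_n}\rho\Big)^{n+1}=\frac{6C}\rho\Big(\frac9\rho\Big)^n\tau_n^{\,n+1-k}.$$
Since $\tau_n\le1$ and $n+1-k\ge n/2$, the right side is at most $\frac{6C}\rho\big(9\tau_n^{1/2}/\rho\big)^n$. As $\tau_n\to0$, $2^n|u(x_n)-c_k|\to0$. Form (a) of Lemma 1 gives $x_{k,a}=\lim x_n\in E$ with $u(x_{k,a})=c_k(g_u,a)$ for all $u\in H$. As $k$ was arbitrary, $a\in W$. $\square$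

## 10. The converse, the classification, and local completeness

The example $F_1$ of Section 1 can be planted in any space that contains $\omega$.

**Theorem 3.** If a (not necessarily locally complete) $E$ contains a subspace isomorphic to $\omega$, then extension fails for *every* pair of domains $\Omega_1\subseteq\Omega_2$, including $\Omega_1=\Omega_2$.

*Proof.* Let $j:\omega\to E$ be an isomorphism onto a subspace. By Hahn–Banach there are $u_i\in E'$ such that $u_i\circ j$ is the $i$-th coordinate. Pick distinct $p_n\in\Omega_2$ converging to some $p\in\Omega_2$. Let $f=j\circ F$ on $\Omega_1$, where the $n$-th coordinate of $F(z)$ is $1/(z-p_n)$ for $z\ne p_n$ and $0$ for $z=p_n$.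

*The hypothesis holds.* For $v\in E'$ the functional $v\circ j$ on $\omega$ depends on finitely many coordinates, so $v\circ f$ agrees on $\Omega_1$, off a finite set, with a rational function. Its restriction to $\Omega_2$ is the required extension.

*The conclusion fails.* Suppose $h\in M(\Omega_2,E)$, with exceptional set $D_h$, agrees with $f$ on $\Omega_1$ off a discrete set. The function $u_i\circ h$ is holomorphic on $\Omega_2\setminus D_h$, and $\Omega_2\setminus(D_h\cup\{p_i\})$ is connected. By the identity theorem $u_i\circ h=1/(z-p_i)$ on this set. If $p_i\notin D_h$, then $u_i\circ h$ would be continuous at $p_i$ and hence bounded near $p_i$, a contradiction. So $p_i\in D_h$ for all $i$, and $D_h$ accumulates at $p\in\Omega_2$, contradicting its discreteness. $\square$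

**Corollary (classification).** For locally complete $E$ the following are equivalent:

1. $E$ contains no subspace isomorphic to $\omega$.
2. $E$ has the meromorphic extension property.
3. The extension conclusion holds for at least one pair $\Omega_1\subseteq\Omega_2$.
4. For some (equivalently every) domain $\Omega$, all weakly meromorphic $f:\Omega\to E$ are meromorphic.

*Proof.* (1)⇒(2) is Theorem 1(B) with $H=E'$. (2)⇒(3) is immediate, and (2) gives (4) for every $\Omega$ by taking $\Omega_1=\Omega_2=\Omega$. If (4) holds for some $\Omega$, then (3) holds for the pair $\Omega_1=\Omega_2=\Omega$. Finally (3)⇒(1) is Theorem 3. $\square$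

**Remark (local completeness cannot simply be dropped).** Let $f(z)=(z^n/n!)_{n\ge0}$, an entire function with values in $\ell^2$, and let $E=\operatorname{span}f(D(0,1))\subset\ell^2$ with the norm topology. As a normed space, $E$ contains no copy of $\omega$. Let $\Omega_1=D(0,1)$ and $\Omega_2=\mathbb C$. Each $u\in E'$ extends to a continuous functional on $\ell^2$ by Hahn–Banach, so $u\circ f|_{D(0,1)}$ has an entire extension. Suppose $h\in M(\mathbb C,E)$ agrees with $f$ on $D(0,1)$ off a discrete set. Regarded as an $\ell^2$-valued function, $h$ equals $f$ off a discrete set of $\mathbb C$, by the identity theorem. So $f(z)=h(z)\in E$ for some $|z|>1$, that is, $f(z)$ is a linear combination of finitely many vectors $f(z_1),\dots,f(z_N)$ with distinct $z_j\in D(0,1)$. But vectors $f(z)$ at distinct points are linearly independent: the coordinates $0,\dots,N$ of $f(z),f(z_1),\dots,f(z_N)$, multiplied by $n!$, form a Vandermonde matrix with nonzero determinant. So no such $h$ exists, and extension fails for this $E$.
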